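# Noisy observations, and why subGaussian vectors in high dimension are not lopsided

Throughout, $|\cdot|$ is the Euclidean norm on $\mathbb R^d$, $\|\cdot\|_q$ is the $L^q$ norm of a random variable, $\|\cdot\|_F$ and $\|\cdot\|_{op}$ are the Frobenius and operator norms of a matrix, and $\Phi,\varphi$ are the standard normal distribution function and density.

## 1. Observing a vector at low precision

Let $X$ be a random vector in $\mathbb R^d$ with $\mathbb EX=0$ and $\mathbb E XX^T=I_d$ (centered and isotropic). The object on which everything below turns is a very noisy picture of $X$.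

**Definition (observation).** An *observation of $X$ of precision $\tau>0$* is $\hat x=X+\xi$ with $\xi\sim N(0,\tau^{-1}I_d)$. All noises are independent of each other and of everything else. A *family* $F$ is a finite, possibly empty, collection of observations; its *precision* $\kappa$ is the sum of the precisions of its members.

For small $\tau$ each coordinate of $X$, of variance $1$, is drowned in noise of variance $1/\tau$. We shall use two facts that pull in opposite directions. If $X$ has subGaussian tails, a family of small precision says so little about $X$ that no vector computed from it correlates noticeably with $X$. Yet such a family is good enough to estimate certain averages that depend on $X$ polynomially. Together they will show that the inner product $\langle X,Y\rangle/\sqrt d$ of two independent such vectors has an almost symmetric law when $d$ is large. The first fact is the subject of this section.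

**Definition 1.** $X$ is *$\delta$-subGaussian* if $\mathbb P[\langle X,\theta\rangle>t]\le e^{-\delta t^2}$ for all $\theta\in\mathbb R^d$ with $|\theta|=1$ and all $t>0$.

For example, $N(0,I_d)$ is $\frac12$-subGaussian, because $\langle X,\theta\rangle\sim N(0,1)$ and $\Phi(-t)\le e^{-t^2/2}$. The number $\delta$ is required to be the same in all directions; below it will also stay fixed while $d\to\infty$.

Let $X$ be centered, isotropic and $\delta$-subGaussian, and let $\xi=\langle X,\theta\rangle$ with $|\theta|=1$. Applying the definition to $\pm\theta$ gives $\mathbb P(|\xi|>t)\le 2e^{-\delta t^2}$, so for integers $p\ge1$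
$$\mathbb E\xi^{2p}=\int_0^\infty 2p\,t^{2p-1}\,\mathbb P(|\xi|>t)\,dt\le4p\int_0^\infty t^{2p-1}e^{-\delta t^2}dt=2\,p!\,\delta^{-p}.\tag{1}$$
In particular $\|\langle X,\theta\rangle\|_q\le L_q$ with $L_q$ depending only on $q$ and $\delta$.

**Lemma 1.** With $K^2=8/\delta$, we have $\mathbb Ee^{\langle X,\theta\rangle}\le e^{K^2|\theta|^2/2}$ for all $\theta\in\mathbb R^d$.

*Proof.* First, $e^x\le x+e^{x^2}$ for all real $x$. If $x\ge1$, then $e^x\le e^{x^2}$. If $x=-y\le-1$, then $e^{-y}+y\le1+y\le e^y\le e^{y^2}$. If $|x|\le1$, then $e^x-1-x\le x^2\sum_{k\ge2}\frac1{k!}\le x^2\le e^{x^2}-1$.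

Let $s=|\theta|>0$, $\xi=\langle X,\theta\rangle/s$ and $r=s^2/\delta$. If $r\le\frac12$, then $\mathbb E\xi=0$, the inequality just shown, the power series of $e^{s^2\xi^2}$, and (1) give
$$\mathbb Ee^{s\xi}\le\mathbb Ee^{s^2\xi^2}\le1+2\sum_{p\ge1}r^p=1+\frac{2r}{1-r}\le1+4r\le e^{4r}.$$
If $r>\frac12$, use $s\xi\le\frac{s^2}{2\delta}+\frac{\delta\xi^2}2$ and $\mathbb Ee^{\delta\xi^2/2}\le1+2\sum_{p\ge1}2^{-p}=3$. Then $\mathbb Ee^{s\xi}\le3e^{r/2}\le e^{4r}$, because $e^{7r/2}\ge e^{7/4}>3$. In both cases $4r=K^2s^2/2$. $\square$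

Why should little information mean little correlation? Suppose a vector $u$ takes only $N$ values $q_1,\dots,q_N$, all of length $1$. For $s>0$, $e^{s\,\mathbb E\max_i\langle X,q_i\rangle}\le\sum_i\mathbb Ee^{s\langle X,q_i\rangle}\le Ne^{K^2s^2/2}$, and the choice $s=\sqrt{2\log N}/K$ (for $N\ge 2$) gives $\mathbb E\langle X,u\rangle\le K\sqrt{2\log N}$. Since $|X|$ is of order $\sqrt d$, the Cauchy–Schwarz bound is $\sqrt d$; if $\log N=o(d)$ we beat it. Here is the version for observations. Recall that $\mathrm{KL}(\nu\|\mu)=\int\log\frac{d\nu}{d\mu}\,d\nu$; for instance $\mathrm{KL}(N(a,1)\|N(0,1))=a^2/2$.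

**Lemma 2.** If $F$ has precision $\kappa$, then
$$\mathbb E\,\big|\mathbb E[X|F]\big|^2\le2K^2\kappa d.\tag{2}$$

*Proof.* **Step 1: bound the information in $F$.** Let $F=(\hat x_1,\dots,\hat x_r)$ have precisions $\tau_i$, let $\mu$ be the law of $X$, let $p(F|x)=\prod_i(\tau_i/2\pi)^{d/2}e^{-\tau_i|\hat x_i-x|^2/2}$ and $p(F)=\int p(F|x)\,d\mu(x)$. The conditional law $\mu_F$ of $X$ given $F$ has $\mu$-density $p(F|x)/p(F)$. Let $X'$ be a copy of $X$ independent of $(X,F)$. By Jensen, $\log p(F)\ge\mathbb E_{X'}\log p(F|X')$. Hence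
$$\mathbb E\,\mathrm{KL}(\mu_F\|\mu)=\mathbb E\log\frac{p(F|X)}{p(F)}\le\mathbb E\big[\log p(F|X)-\log p(F|X')\big]=\sum_i\frac{\tau_i}2\,\mathbb E\big[|\xi_i+X-X'|^2-|\xi_i|^2\big].$$
The cross terms have mean zero and $\mathbb E|X-X'|^2=2d$, so the right side is $\sum_i\frac{\tau_i}2\cdot2d=\kappa d$.

**Step 2: convert information into a bound on the conditional mean.** Let $\nu=\mu_F$ and $\rho=d\nu/d\mu>0$. The density $\rho$ is bounded in $x$, and $\log\rho$ is bounded above and at most quadratically negative, so everything below is integrable. For $h(x)=s\langle u,x\rangle$ with $|u|=1$, $s>0$, Jensen gives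
$$\mathbb E_\nu h-\mathrm{KL}(\nu\|\mu)=\int\log\frac{e^h}\rho\,d\nu\le\log\int\frac{e^h}\rho\,\rho\,d\mu=\log\mathbb E_\mu e^h\le\frac{K^2s^2}2,$$
by Lemma 1 (the first inequality is the Donsker–Varadhan inequality). If $b=|\mathbb E[X|F]|>0$, take $u$ in the direction of $\mathbb E[X|F]$ and $s=b/K^2$; this gives $b^2\le2K^2\,\mathrm{KL}(\mu_F\|\mu)$, which is also true when $b=0$. Take expectations and use Step 1. $\square$

As a check, for $X\sim N(0,I_d)$ and one observation of precision $\tau$ we have $\mathbb E[X|\hat x]=\frac\tau{1+\tau}\hat x$, and $\mathbb E|\mathbb E[X|\hat x]|^2=\frac{\tau^2}{(1+\tau)^2}\,d\,(1+\tau^{-1})=\frac{\tau d}{1+\tau}$: the order $\tau d$ is right.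

We shall use Lemma 2 in this form. If $u=u(F)\in\mathbb R^d$ is square integrable and computed from a family of precision $\kappa$, then $\mathbb E\langle X,u\rangle=\mathbb E\langle\mathbb E[X|F],u\rangle$, so by Cauchy–Schwarz
$$\frac1{\sqrt d}\,\big|\mathbb E\langle X,u(F)\rangle\big|\le(2K^2\kappa)^{1/2}\,(\mathbb E|u|^2)^{1/2}.\tag{3}$$

## 2. Lopsided vectors, and three theorems on $\langle X,Y\rangle$

**Definition 2.** $X$ is *$\varepsilon$-lopsided* if, for $Y$ an independent copy of $X$,
$$\mathbb P_{X,Y}\big[\langle X,Y\rangle\le-\varepsilon\sqrt d\big]\ge\frac23.$$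

So two independent copies usually point away from each other, by an amount comparable to the standard deviation: indeed $\mathbb E\langle X,Y\rangle=0$ and $\mathbb E\langle X,Y\rangle^2=d$. The following is stated in "Diagonal Ramsey Numbers And High Dimensional Geometry" (https://github.com/sanjanad1024/sanjanad1024.github.io).

**Conjecture.** For all $\varepsilon,\delta>0$, for all large $d$, there does not exist a centered, isotropic random variable $X\in\mathbb R^d$ that is both $\delta$-subGaussian and $\varepsilon$-lopsided.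

We shall prove that it is true. Some cases by hand first.

*Dimension one.* With $p=\mathbb P(X>0)$ and $q=\mathbb P(X<0)$ we have $\mathbb P(XY<0)=2pq\le\frac12$, so nothing on the line is lopsided.

*Dimension nine.* The $10\times10$ matrix $10I-J$ ($J$ all ones) is positive semidefinite of rank $9$, so it is $A^TA$ for a $9\times10$ matrix $A$ with columns $v_1,\dots,v_{10}$: these satisfy $|v_i|^2=9$ and $\langle v_i,v_j\rangle=-1$ for $i\ne j$, the vertices of a regular simplex. Here $|\sum_iv_i|^2=0$. The nonzero eigenvalues of $A^TA$ are all $10$, with multiplicity $9$, so $AA^T=10I_9$. Hence $V$ uniform on $\{v_1,\dots,v_{10}\}$ is centered and isotropic, and two independent copies have inner product $-1=-\frac13\sqrt9$ with probability $\frac9{10}$. It is bounded, and it satisfies Definition 1 with some $\delta>0$ (checked, in a more general form, in the next example). So the statement needs $d$ large.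

*The threshold $\varepsilon$ cannot shrink like $d^{-1/2}$.* Let $d\ge10$, $r=0.05$. With probability $1-r$ set $X=((1-r)^{-1/2}V,0)\in\mathbb R^9\times\mathbb R^{d-9}$; with probability $r$ set $X=(0,r^{-1/2}G)$, $G\sim N(0,I_{d-9})$. This $X$ is centered and isotropic, and $\langle X,Y\rangle=-(1-r)^{-1}\le-1$ with probability at least $0.95^2\cdot0.9=0.81225>\frac23$. It is $\delta$-subGaussian with $\delta$ independent of $d$. To see this put $T=3(1-r)^{-1/2}$, a bound for the length of the first block. For $t>T$ only the Gaussian part contributes, and the tail is at most $r\,\Phi(-t\sqrt r)\le\frac r2e^{-rt^2/2}$. For $0<t\le T$ the tail is at most $(1-r)\frac9{10}+\frac r2=0.88$, since a function with mean zero on the ten vertices is positive on at most nine of them; and $0.88\le e^{-\delta T^2}\le e^{-\delta t^2}$ if $\delta$ is small. (The same count, without the Gaussian part, handles $V$ itself.) So the inequality of Definition 2 can hold for all $d\geq 10$ with $\varepsilon=d^{-1/2}$.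

*Gaussians.* For $X,Y\sim N(0,I_d)$ independent, $\langle X,Y\rangle/\sqrt d$ has the law of $\mathsf g\,|Y|/\sqrt d$ with $\mathsf g\sim N(0,1)$ independent of $Y$, which tends to $\mathsf g$. So $\mathbb P[\langle X,Y\rangle\le-\varepsilon\sqrt d]\to\Phi(-\varepsilon)<\frac12$.

*Two moments only.* Put $W=\langle X,Y\rangle/\sqrt d$. From $\mathbb EW=0$, $\mathbb EW^2=1$ alone, Chebyshev for $W-\lambda$ gives $\mathbb P(W\le-\varepsilon)\le\frac{1+\lambda^2}{(\varepsilon+\lambda)^2}$, which for $\lambda=1/\varepsilon$ is $\frac1{1+\varepsilon^2}$. This is below $\frac23$ when $\varepsilon>1/\sqrt2$, so large $\varepsilon$ is easy. For small $\varepsilon$ two moments cannot help: the law with mass $\frac1{1+\varepsilon^2}$ at $-\varepsilon$ and $\frac{\varepsilon^2}{1+\varepsilon^2}$ at $1/\varepsilon$ has mean $0$ and variance $1$ and attains the bound.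

We now fix the setting for the rest of the notes. **$X,Y$ are independent, centered, isotropic, $\delta$-subGaussian vectors in $\mathbb R^d$, not necessarily with the same law** (the Conjecture is the case of equal laws), and $W=\langle X,Y\rangle/\sqrt d$.

**Theorem 1.** (a) For every odd $m\ge3$ there is $C=C(m,\delta)$ with $|\mathbb EW^m|\le C\,d^{-1/(4(m-1))}$.
(b) For all $\varepsilon,\delta>0$ and $c>\frac12$ there is $d_0$ such that $\mathbb P[\langle X,Y\rangle\le-\varepsilon\sqrt d]<c$ whenever $d\ge d_0$. With $c=\frac23$ this proves the Conjecture.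

The other two theorems are refinements that the Conjecture does not need.

**Theorem 2.** Let $\delta>0$ be fixed and $d_n\to\infty$. Every subsequential weak limit of $W_n=\langle X_n,Y_n\rangle/\sqrt{d_n}$ is the law of $\sqrt S\,\mathsf g$, with $\mathsf g\sim N(0,1)$ independent of $S\ge0$, $\mathbb ES=1$, and $S\le32/\delta^2$ a.s. Conversely, for every bounded $S\ge0$ with $\mathbb ES=1$, the law of $\sqrt S\,\mathsf g$ is such a limit for some $\delta>0$.

**Theorem 3.** Let $u_0>0$ be the unique solution of $\Phi(-u)=\frac u2\varphi(u)$ ($u_0\approx1.19$), and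
$$p^*(\varepsilon)=\Phi(-\varepsilon)\quad(\varepsilon\le u_0),\qquad p^*(\varepsilon)=u_0^2\,\Phi(-u_0)/\varepsilon^2\quad(\varepsilon\ge u_0).$$
For all $\varepsilon,\delta>0$, $\limsup_{d\to\infty}\sup_{X,Y}\mathbb P[\langle X,Y\rangle\le-\varepsilon\sqrt d]\le p^*(\varepsilon)$ (with $\sup\emptyset=0$). If $\delta\le\min(\frac12,\frac{u_0}{2\varepsilon})$ this is an equality, even with $Y$ restricted to be an independent copy of $X$. So the Conjecture with $\frac23$ replaced by $c$ holds for every $c>p^*(\varepsilon)$, and for $c<p^*(\varepsilon)$ it fails for such $\delta$.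

## 3. From odd moments to symmetry

This section bounds all moments of $W$ and shows that Theorem 1(a) implies Theorem 1(b). From now on $C$ denotes a constant that depends only on $\delta$ and on exponents such as $m,q,k$ (and on a bound $A$ where indicated), never on $d$, on precisions, or on the laws; it may change from line to line.

By convexity of $x\mapsto x^p$ and (1), $\mathbb E(|Y|^2/d)^p\le\max_i\mathbb EY_i^{2p}\le2p!\,\delta^{-p}$; the same holds for $X$. Conditionally on $Y$, $W=\frac{|Y|}{\sqrt d}\langle X,\theta\rangle$ with $\theta=Y/|Y|$ (when $Y\ne0$), so by (1)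
$$\mathbb EW^{2p}\le2p!\,\delta^{-p}\,\mathbb E(|Y|^2/d)^p\le4(p!)^2\delta^{-2p}\le4(2p)!\,\delta^{-2p}.\tag{4}$$
Let $Y'$ be a copy of $Y$ independent of everything else. Then $W'=\langle X,Y'\rangle/\sqrt d$ and $V=\langle Y,Y'\rangle/\sqrt d$ satisfy the same bounds. Summing (4), for $0<\lambda<\delta$,
$$\mathbb Ee^{\lambda|W|}\le2\,\mathbb E\cosh(\lambda W)\le2+8\sum_{p\ge1}(\lambda/\delta)^{2p}<\infty.\tag{5}$$

The bound (5) is uniform in $d$ and in the laws. Hence any sequence of $W$'s is tight, moments of all orders converge along weakly convergent sequences (by uniform integrability), and a weak limit $W_\infty$ satisfies (5) too, by Fatou. A variable with a finite exponential moment is determined by its moments. Indeed, its characteristic function extends analytically to a strip around the real axis, and the moments give its Taylor coefficients at $0$. A second variable with the same moments has the same $\mathbb E\cosh(\lambda\,\cdot)$, hence also a finite exponential moment; the two analytic functions agree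 near $0$, so on the real line.

**Proof that (a) implies (b).** Suppose that for some $\varepsilon,\delta>0$ and $c>\frac12$ there are $d_n\to\infty$ and admissible pairs with $\mathbb P(W_n\le-\varepsilon)\ge c$. Pass to a subsequence with $W_n\to W_\infty$ in law and convergence of all moments. By (a), and $\mathbb EW_n=0$, every odd moment of $W_\infty$ vanishes, so $W_\infty$ and $-W_\infty$ have the same moments, hence the same law. Therefore $\mathbb P(W_\infty\le-\varepsilon)\le\frac12$. But $(-\infty,-\varepsilon]$ is closed, so by the portmanteau theorem $\mathbb P(W_\infty\le-\varepsilon)\ge\limsup\mathbb P(W_n\le-\varepsilon)\ge c>\frac12$, a contradiction. For the Conjecture take $Y$ an independent copy of $X$ and $c=\frac23$. $\square$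

The third moment alone would not do. The law with masses $\frac{10}{16},\frac5{16},\frac1{16}$ at $-1,3,-5$, divided by $\sqrt5$, has mean $\propto-10+15-5=0$, third moment $\propto-10+135-125=0$ and variance $\frac{10+45+25}{16\cdot5}=1$. Yet it gives mass $\frac{11}{16}>\frac23$ to $(-\infty,-1/\sqrt5]$. So we aim at all odd moments.

## 4. The third moment from two observations

Condition on $X$ and on all observations, and write $\mathbb E_Y$ for the expectation over $Y$ (and $Y'$) only. With $Q=\mathbb E_Y[W^2Y]$, a function of $X$,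
$$\mathbb EW^3=\frac1{\sqrt d}\,\mathbb E\langle X,Q\rangle.$$

The sensible first move is Cauchy–Schwarz. By isotropy of $Y$, $|Q|=\sup_{|u|=1}\mathbb E_Y[W^2\langle Y,u\rangle]\le(\mathbb E_YW^4)^{1/2}$, so $\mathbb E|Q|^2\le C$. Since $\mathbb E|X|^2=d$ we get $|\mathbb EW^3|\le C$, which (4) already told us. The estimate forgets that $Q$ would have to be aligned with $X$. We want to use (3), so we must replace $Q$ by something computed from observations.

Take two observations $\hat x_i=X+\xi_i$, $i=1,2$, of precision $\tau\in(0,1]$, and put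
$$\hat Q=\mathbb E_Y\Big[\frac{\langle\hat x_1,Y\rangle}{\sqrt d}\,\frac{\langle\hat x_2,Y\rangle}{\sqrt d}\,Y\Big],\qquad F=(\hat x_1,\hat x_2).$$
Because the two noises are independent and centered, $\mathbb E[\hat Q|X]=Q$. (Squaring one single observation would add the bias $\tau^{-1}\mathbb E_Y[|Y|^2Y]/d$.) So $\sqrt d\,\mathbb EW^3=\mathbb E\langle X,\hat Q\rangle$, the family has precision $2\tau$, and (3) gives
$$|\mathbb EW^3|\le2K\tau^{1/2}(\mathbb E|\hat Q|^2)^{1/2}.$$

How large is $\hat Q$? Multiply out $\hat x_i=X+\xi_i$. The four terms are orthogonal, since for two different terms some $\xi_i$ enters their product linearly. To compute second moments write $|\mathbb E_Y[h(Y)Y]|^2=\mathbb E_Y[h(Y)h(Y')\langle Y,Y'\rangle]$ and use $\mathbb E\langle\xi_i,y\rangle\langle\xi_i,y'\rangle=\tau^{-1}\langle y,y'\rangle$; recall $\langle Y,Y'\rangle=\sqrt d\,V$. The term without noise is $Q$, with $\mathbb E|Q|^2\le C$. Each of the two terms with one noise factor has second moment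
$$\mathbb E\Big[WW'\,\tau^{-1}\frac{\langle Y,Y'\rangle}d\,\langle Y,Y'\rangle\Big]=\tau^{-1}\mathbb E[WW'V^2]=\tau^{-1}d^{-1/2}\,\mathbb EV^3,$$
because averaging over $X$ first gives $\mathbb E_X[WW']=\langle Y,Y'\rangle/d=V/\sqrt d$. The term with two noise factors has second moment $\tau^{-2}\,\mathbb E[(V/\sqrt d)^2\sqrt d\,V]=\tau^{-2}d^{-1/2}\,\mathbb EV^3$. Altogether $\mathbb E|\hat Q|^2\le C(1+\tau^{-2}d^{-1/2})$. With $\tau=d^{-1/4}$ we obtain $|\mathbb EW^3|\le Cd^{-1/8}$, which is Theorem 1(a) for $m=3$.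

## 5. The linear noise term for higher moments

Try the same for $\mathbb EW^m$, with $Q=\mathbb E_Y[W^{m-1}Y]$ and $m-1$ observations of precision $\tau$. A term with $a$ noise factors has second moment $\tau^{-a}d^{(1-a)/2}\,\mathbb E[(WW')^{m-1-a}V^{a+1}]$. For $a\ge2$ this is at most $C\tau^{-a}d^{-1/2}$, harmless if $\tau$ decays slowly. For $a=1$ it is
$$\tau^{-1}\,\mathbb E[(WW')^{m-2}V^2].$$
When $m=3$, isotropy of $X$ turned this expectation into $d^{-1/2}\mathbb EV^3$. When $m\ge4$, $X$ enters with power $2(m-2)>2$, isotropy says nothing, and the bound at hand is $C$. Then $\mathbb E|\hat Q|^2\le C/\tau$, and (3) yields $C\tau^{1/2}\tau^{-1/2}=C$: the loss exactly eats the gain.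

For $m=4$ this is not an artifact. The term with noise $\xi_i$ is $M_X\xi_i/\sqrt d$ with $M_X=\mathbb E_Y[W^2YY^T]$. For $X,Y\sim N(0,I_d)$, $M_X=(|X|^2I+2XX^T)/d$ and
$$\frac1d\mathbb E\|M_X\|_F^2=\mathbb E\,\frac{|X|^4(d+8)}{d^3}=\frac{(d+2)(d+8)}{d^2}\to1,$$
so the linear terms really have second moment about $1/\tau$ each. Nor can we expect a vanishing answer: here $\mathbb EW^4=3\,\mathbb E|Y|^4/d^2=3+\frac6d$.

The same example suggests the repair. The dangerous term is explicit and linear in the noise. Since $M_X\approx I$, subtract $\hat x_i/\sqrt d$ for $i=1,2,3$. This removes the noise $\xi_i/\sqrt d$, and it also subtracts $3X/\sqrt d$, whose pairing with $X/\sqrt d$ is about $3$. As $Q=\mathbb E_Y[W^3Y]=3\frac{|X|^2}d\frac X{\sqrt d}$, what is left of $Q$ is $3\big(\frac{|X|^2}d-1\big)\frac X{\sqrt d}$, which is small; so (3) gives $\mathbb EW^4\approx3$, as it should. In general $M_X$ depends on $X$ and is not available from the observations, so we replace it by its conditional expectation given a second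 group of observations. The term subtracted then turns the estimate into a recursion from $W^m$ to $W^{m-2}$, an approximate Gaussian integration by parts. In the recursion a weight appears, so we build it in from the start.

## 6. The corrected estimator and the recursion

Here $(Y,Y')$ is independent of $X$ and of all observations. Let $g=g(F,Y)$ be a weight with $\|g\|_8\le A$, and write $g'=g(F,Y')$. For integers $b,c\ge0$ bounded in terms of $m$, Hölder with $\frac48+\frac12=1$ and (4) give
$$\big|\mathbb E[gg'(WW')^bV^c]\big|\le\|g\|_8^2\,\|W^b\|_8^2\,\|V^c\|_2\le C(m,\delta,A).\tag{6}$$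

**Lemma 3.** Let $m\ge3$, $\tau\in(0,1]$, $F$ of precision $\kappa$, and $g=g(F,Y)$ with $\|g\|_8\le A$. Let $F^+$ be $F$ together with $m-2$ further observations $\hat x'_j=X+\xi'_j$ $(1\le j\le m-2)$ of precision $\tau$, and $S=\mathbb E[W^2\,|\,F^+,Y]$. Then
$$\Big|\mathbb E[gW^m]-(m-1)\,\mathbb E[g\,S\,W^{m-2}]\Big|\le C(m,\delta,A)\,(\kappa+2m\tau)^{1/2}\big(1+\tau^{-(m-1)}d^{-1/2}\big)^{1/2}.$$

For a feeling for $S$: since $Y$ is independent of $(X,F^+)$,
$$S=\frac1dY^T\Sigma^+Y,\qquad\Sigma^+=\mathbb E[XX^T|F^+].\tag{7}$$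
With no observations at all $\Sigma^+=I$ and $S=|Y|^2/d$. So $S$ is the variance of $W$ as seen by someone who knows $Y$ and $F^+$, up to the square of the conditional mean, and the formula $(m-1)\mathbb E[gSW^{m-2}]$ is what integration by parts gives for a centered Gaussian of variance $S$.

*Proof.* In this proof $C=C(m,\delta,A)$. Add also $m-1$ observations $\hat x_i=X+\xi_i$ of precision $\tau$ (group 1; the $\hat x'_j$ are group 2), and let $F'=(F^+,\hat x_1,\dots,\hat x_{m-1})$, of precision $\kappa'=\kappa+(2m-3)\tau$. Define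
$$Q=\mathbb E_Y[gW^{m-1}Y],\qquad M_X=\mathbb E_Y[gW^{m-2}YY^T],\qquad M_*=\mathbb E[M_X|F^+],$$
$$\hat Q=\mathbb E_Y\Big[g\prod_{i=1}^{m-1}\frac{\langle\hat x_i,Y\rangle}{\sqrt d}\,Y\Big].$$
$Q$ and $M_X$ are functions of $(F,X)$, $M_*$ of $F^+$, and $\hat Q$ of $F'$. Also $\mathbb E[gW^m]=d^{-1/2}\,\mathbb E\langle X,Q\rangle$. All these quantities are in $L^2$, by Hölder, $\|g\|_8\le A$ and the moment bounds of Sections 1 and 3.

**Step 1: $M_X$ can be estimated from $F^+$.** The purpose of group 2 is to produce a function of $F^+$ close to $M_X$ in Frobenius norm. Let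
$$\hat M=\mathbb E_Y\Big[g\prod_{j=1}^{m-2}\frac{\langle\hat x'_j,Y\rangle}{\sqrt d}\,YY^T\Big],$$
a function of $F^+$. Expand every factor as $\frac{\langle\hat x_j',Y\rangle}{\sqrt d}=W+\frac{\langle\xi_j',Y\rangle}{\sqrt d}$. The result is a sum over the sets $\mathcal A\subset\{1,\dots,m-2\}$ of indices where the noise is chosen. Given $(X,F)$, terms of two different sets are orthogonal: some $\xi'_j$ enters the product linearly and has mean zero. The empty set gives $M_X$. For a set of size $a\ge1$, use $\langle YY^T,Y'Y'^T\rangle_F=\langle Y,Y'\rangle^2$ and $\mathbb E[\langle\xi'_j,y\rangle\langle\xi'_j,y'\rangle]=\tau^{-1}\langle y,y'\rangle$: the Frobenius second moment of its term is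
$$\mathbb E\Big[gg'(WW')^{m-2-a}\Big(\tau^{-1}\frac{\langle Y,Y'\rangle}d\Big)^a\langle Y,Y'\rangle^2\Big]=d\,\tau^{-a}d^{-a/2}\,\mathbb E\big[gg'(WW')^{m-2-a}V^{a+2}\big]\le C\,d\,\tau^{-a}d^{-a/2},$$
since $\langle Y,Y'\rangle=\sqrt d\,V$, and by (6). The conditional expectation $M_*$ is the best $L^2$ approximation of $M_X$ by functions of $F^+$, so
$$\frac1d\,\mathbb E\|M_X-M_*\|_F^2\le\frac1d\,\mathbb E\|M_X-\hat M\|_F^2\le C\sum_{a=1}^{m-2}\tau^{-a}d^{-a/2}\le C\tau^{-(m-2)}d^{-1/2}.\tag{8}$$

**Step 2: isolate the linear noise in $\hat Q$.** We separate the one dangerous term from the harmless ones. The same expansion for $\hat Q$ gives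
$$\hat Q=Q+\sum_{i=1}^{m-1}\frac{M_X\xi_i}{\sqrt d}+\hat Q_{\ge2}.$$
Here the term with the single noise $\xi_i$ is $\mathbb E_Y[gW^{m-2}\frac{\langle\xi_i,Y\rangle}{\sqrt d}Y]=M_X\xi_i/\sqrt d$, and $\hat Q_{\ge2}$ collects the terms with at least two noise factors, again mutually orthogonal. A term with $a$ noise factors has second moment
$$\mathbb E\Big[gg'(WW')^{m-1-a}\Big(\tau^{-1}\frac{\langle Y,Y'\rangle}d\Big)^a\langle Y,Y'\rangle\Big]=\tau^{-a}d^{(1-a)/2}\,\mathbb E\big[gg'(WW')^{m-1-a}V^{1+a}\big]\le C\tau^{-a}d^{(1-a)/2}.$$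
For $2\le a\le m-1$ this is at most $C\tau^{-(m-1)}d^{-1/2}$, so
$$\mathbb E|\hat Q_{\ge2}|^2\le C\tau^{-(m-1)}d^{-1/2}.\tag{9}$$

**Step 3: correct the estimator and bound its size.** We subtract from $\hat Q$ an observable quantity that cancels the linear noise. Put
$$Q^*=\hat Q-\sum_{i=1}^{m-1}\frac{M_*\hat x_i}{\sqrt d}=Q-(m-1)\frac{M_*X}{\sqrt d}+\sum_{i=1}^{m-1}\frac{(M_X-M_*)\xi_i}{\sqrt d}+\hat Q_{\ge2}.$$
The first expression shows that $Q^*$ is a function of $F'$. We bound the four terms of the second one.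

For $Q$: by isotropy of $Y$, $|Q|=\sup_{|u|=1}\mathbb E_Y[gW^{m-1}\langle Y,u\rangle]\le(\mathbb E_Yg^2W^{2m-2})^{1/2}$, so $\mathbb E|Q|^2\le\mathbb E[g^2W^{2m-2}]\le C$.

For $M_*X$: if $u,v$ are unit vectors,
$$|u^TM_Xv|\le(\mathbb E_Yg^2W^{2m-4})^{1/2}\big(\mathbb E\langle Y,u\rangle^2\langle Y,v\rangle^2\big)^{1/2}\le B:=L_4^2\,(\mathbb E_Yg^2W^{2m-4})^{1/2}.$$
So $\|M_X\|_{op}\le B$ and $\|M_*\|_{op}\le\mathbb E[B|F^+]$. By Jensen twice, $\mathbb E\|M_*\|_{op}^4\le\mathbb EB^4\le L_4^8\,\mathbb E[g^4W^{4m-8}]\le C$, the last step by Hölder with $\|g\|_8$. Hence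
$$\frac1d\,\mathbb E|M_*X|^2\le\big(\mathbb E\|M_*\|_{op}^4\big)^{1/2}\big(\mathbb E|X|^4/d^2\big)^{1/2}\le C.$$

For the linear noise: the $\xi_i$ are independent of $(X,F^+)$, of which $M_X-M_*$ is a function, and $\mathbb E|N\xi_i|^2=\tau^{-1}\|N\|_F^2$ for a fixed matrix $N$. So by (8)
$$\frac1d\,\mathbb E\Big|\sum_{i=1}^{m-1}(M_X-M_*)\xi_i\Big|^2=\frac{m-1}{\tau d}\,\mathbb E\|M_X-M_*\|_F^2\le C\tau^{-(m-1)}d^{-1/2}.$$
This is where subtracting $M_*$ pays: without it we would have $\|M_X\|_F^2$ and a term of size $1/\tau$.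

The term $\hat Q_{\ge2}$ is bounded in (9). Altogether $\mathbb E|Q^*|^2\le C(1+\tau^{-(m-1)}d^{-1/2})$, and (3), applied to the family $F'$, gives
$$\frac1{\sqrt d}\,\big|\mathbb E\langle X,Q^*\rangle\big|\le(2K^2\kappa')^{1/2}\,C\,\big(1+\tau^{-(m-1)}d^{-1/2}\big)^{1/2}.\tag{10}$$

**Step 4: compute the left side of (10).** It must turn out to be the quantity in the lemma. Given $(X,F)$, the noises $\xi_i$ are independent and centered, so $\hat Q$ has conditional mean $Q$. Given $(X,F^+)$, $\hat x_i$ has conditional mean $X$. So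
$$\frac1{\sqrt d}\,\mathbb E\langle X,Q^*\rangle=\mathbb E[gW^m]-\frac{m-1}d\,\mathbb E[X^TM_*X].$$
Next, $M_*$ is a function of $F^+$, so $\mathbb E[X^TM_*X]=\mathbb E\,\mathrm{tr}(M_*XX^T)=\mathbb E\,\mathrm{tr}(M_*\Sigma^+)$. Since $\Sigma^+$ is also a function of $F^+$ and $M_*=\mathbb E[M_X|F^+]$, we may put $M_X$ back: $\mathbb E\,\mathrm{tr}(M_*\Sigma^+)=\mathbb E\,\mathrm{tr}(M_X\Sigma^+)$. Finally, by the definition of $M_X$ and (7),
$$\frac1d\,\mathbb E\,\mathrm{tr}(M_X\Sigma^+)=\mathbb E\Big[gW^{m-2}\,\frac{Y^T\Sigma^+Y}d\Big]=\mathbb E[gW^{m-2}S].$$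
Since $\kappa'\le\kappa+2m\tau$, (10) is the assertion. $\square$

## 7. Descending to the first moment: proof of Theorem 1

**The case of exponent one.** The recursion lowers odd exponents to $1$, so we need to finish there. If $g=g(F,Y)\in L^2$ and $F$ has precision $\kappa$, then
$$|\mathbb E[gW]|\le(2K^2\kappa)^{1/2}\,\|g\|_2.\tag{11}$$
Indeed $\mathbb E[gW]=d^{-1/2}\,\mathbb E\langle X,u\rangle$ with $u=\mathbb E_Y[g(F,Y)Y]$, a function of $F$, and $|u|=\sup_{|\theta|=1}\mathbb E_Y[g\langle Y,\theta\rangle]\le(\mathbb E_Yg^2)^{1/2}$ by isotropy. Apply (3).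

**Iteration.** Start with $F_0=\emptyset$, $g_0=1$ and exponent $m$, and fix $\tau\in(0,1]$. At step $j\ge1$ apply Lemma 3 with exponent $m_j=m-2(j-1)\ge3$, base family $F_{j-1}$, weight $g_{j-1}=S_1\cdots S_{j-1}$, the same $\tau$ and fresh noises. This produces $F_j=F_{j-1}^+$ and $S_j=\mathbb E[W^2|F_j,Y]$; the group 1 observations are discarded after each step. We check the hypotheses. Since $F_i\subset F_j$ for $i\le j$, $g_j=S_1\cdots S_j$ is a function of $(F_j,Y)$. By conditional Jensen $\|S_j\|_q\le\|W^2\|_q\le C$ for every $q\geq 1$, so $\|g_j\|_8\le C(m,\delta)$ by Hölder. The precision of $F_j$ is $\sum_{i\le j}(m_i-2)\tau\le m^2\tau$. Step $j$ says that $\mathbb E[g_{j-1}W^{m_j}]$ equals $(m_j-1)\,\mathbb E[g_jW^{m_j-2}]$ up to an error at most $C\tau^{1/2}(1+\tau^{-(m-1)}d^{-1/2})^{1/2}$, and $m_j-1=m-2j+1$. So after $k$ steps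
$$\mathbb EW^m=(m-1)(m-3)\cdots(m-2k+1)\,\mathbb E[S_1\cdots S_kW^{m-2k}]+\mathcal E,\quad|\mathcal E|\le C\tau^{1/2}\big(1+\tau^{-(m-1)}d^{-1/2}\big)^{1/2},\tag{12}$$
as long as $m-2(k-1)\ge3$, with $C=C(m,\delta)$.

**Proof of Theorem 1.** (a) Let $m=2k+1\ge3$ and $\tau=d^{-1/(2(m-1))}\le1$, so that $\tau^{-(m-1)}d^{-1/2}=1$. Use (12) with $k$ steps; the last has exponent $3$. Then $|\mathcal E|\le C\tau^{1/2}$. The main term is a constant times $\mathbb E[S_1\cdots S_kW]$, and (11) with $F=F_k$, of precision at most $m^2\tau$, bounds it by $C\tau^{1/2}$. So $|\mathbb EW^m|\le C\tau^{1/2}=Cd^{-1/(4(m-1))}$.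

(b) This was deduced from (a) in Section 3. $\blacksquare$

## 8. Limits are Gaussian scale mixtures: proof of Theorem 2

For even $m$ the recursion ends at $W^2$, and the products $S_1\cdots S_k$ remain. If the $S_j$ were all equal to one variable $S$, (12) would read $\mathbb EW^{2k}\approx(2k-1)!!\,\mathbb ES^k$, the moments of $\sqrt S\,\mathsf g$. The work is to show that they are nearly equal for a suitable scale of $\tau$.

Let $W_n\to W_\infty$ in law along a sequence $d_n\to\infty$; then $\mathbb EW_n^k\to\mathbb EW_\infty^k$ for all $k$, and $\mathbb EW_\infty^2=1$.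

**Step 1: $S$ depends on $F$ only through the precision, in law.** This lets us compare variables coming from different families. For rational $\kappa\in(0,1]$ put $S_{n,\kappa}=\mathbb E[W_n^2|F,Y_n]$ with $F$ of precision $\kappa$. As a function of $x$,
$$p(F|x)=c(F)\exp\Big(\Big\langle x,\sum_i\tau_i\hat x_i\Big\rangle-\frac{\kappa|x|^2}2\Big),$$
so the conditional law of $X_n$ given $F$, and with it $S_{n,\kappa}$, depends on $F$ only through $\sum_i\tau_i\hat x_i=\kappa X_n+\sum_i\tau_i\xi_i$. The noise here is $N(0,\kappa I)$, as $\sum_i\tau_i^2\tau_i^{-1}=\kappa$. So the law of $S_{n,\kappa}$ depends only on $n$ and $\kappa$, not on how the precision is split.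

**Step 2: an energy that must stabilize.** Put $e_n(\kappa)=\mathbb ES_{n,\kappa}^2\le\mathbb EW_n^4\le C$. If $F\subset\tilde F$ have precisions $\kappa\le\tilde\kappa$, the corresponding variables satisfy $S_\kappa=\mathbb E[S_{\tilde\kappa}|F,Y]$: every observation in $\tilde F$ and $Y$ are refined by $(\tilde F,Y)\supset(F,Y)$, so this is the tower property. By Pythagoras
$$\|S_{\tilde\kappa}-S_\kappa\|_2^2=e_n(\tilde\kappa)-e_n(\kappa).\tag{13}$$
In particular $e_n$ is nondecreasing. Since $\mathbb ES_{n,\kappa}^k\le\mathbb EW_n^{2k}\le C$, a diagonal argument gives a subsequence along which $e_n(\kappa)\to e(\kappa)$ and $\mathbb ES_{n,\kappa}^k\to s_k(\kappa)$ for all rational $\kappa\in(0,1]$ and all $k\in\mathbb N$. The function $e$ is nondecreasing and bounded, so $e(0+)$ exists.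

**Step 3: identify the even moments.** Fix $k\ge2$ and a small rational $\tau$. Use (12) with exponent $2k$ and $k-1$ steps; the last has exponent $4$ and the product of coefficients is $(2k-1)(2k-3)\cdots3=(2k-1)!!$. Since $S_1,\dots,S_{k-1}$ are functions of $(F_{k-1},Y)$,
$$\mathbb E[S_1\cdots S_{k-1}W^2]=\mathbb E[S_1\cdots S_{k-1}\cdot S_{k-1}].$$
Replace the $k$ factors by $S_1$ one at a time. Each replacement costs an expectation of some $S_j-S_1$ times $k-1$ factors $S_i$, at most $C\|S_j-S_1\|_2$ by Hölder. Here $F_1$ has precision $\kappa_1=(2k-2)\tau$ and $F_{k-1}$ has precision $\bar\kappa=\sum_{j=1}^{k-1}2(k-j)\tau=k(k-1)\tau$. By (13) and monotonicity $\|S_j-S_1\|_2^2\le e_n(\bar\kappa)-e_n(\kappa_1)$. So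
$$\big|\mathbb EW_n^{2k}-(2k-1)!!\,\mathbb ES_{n,\kappa_1}^k\big|\le C\tau^{1/2}\big(1+\tau^{-(2k-1)}d_n^{-1/2}\big)^{1/2}+C\big(e_n(\bar\kappa)-e_n(\kappa_1)\big)^{1/2}.$$
Let $n\to\infty$ with $\tau$ fixed:
$$\big|\mathbb EW_\infty^{2k}-(2k-1)!!\,s_k((2k-2)\tau)\big|\le C\tau^{1/2}+C\big(e(\bar\kappa)-e(\kappa_1)\big)^{1/2}.$$
Now let $\tau\to0$ through rationals. Both $e(\bar\kappa)$ and $e(\kappa_1)$ tend to $e(0+)$, so the right side vanishes. Hence $s_k(\kappa)\to s_k:=\mathbb EW_\infty^{2k}/(2k-1)!!$ as $\kappa\to0$ through rationals. For $k=1$, $s_1(\kappa)=\lim_n\mathbb EW_n^2=1=:s_1=\mathbb EW_\infty^2$.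

**Step 4: produce $S$.** We need a variable with moments $s_k$. For each rational $\kappa$, the laws of $S_{n,\kappa}$ have all moments bounded, so a weak limit point exists. It is a law on $[0,\infty)$ with moments $s_k(\kappa)$. These moments are bounded uniformly in $\kappa$, so a weak limit point of these laws as $\kappa\to0$ gives $S\ge0$ with $\mathbb ES^k=s_k$ for all $k$; in particular $\mathbb ES=1$. With $\mathsf g\sim N(0,1)$ independent of $S$, $\mathbb E(\sqrt S\mathsf g)^{2k}=(2k-1)!!\,s_k=\mathbb EW_\infty^{2k}$. The odd moments of $\sqrt S\,\mathsf g$ vanish by symmetry, those of $W_\infty$ by Theorem 1(a) and $\mathbb EW_n=0$. Since $W_\infty$ is determined by its moments, it has the law of $\sqrt S\,\mathsf g$.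

**Step 5: $S$ is bounded.** We improve the bound on $|Y|$, which governs the moments in (4). For $G\sim N(0,I_d)$ independent of $Y$, integrating over $G$ first and then using Lemma 1 for $Y$,
$$\mathbb Ee^{|Y|^2/(4K^2)}=\mathbb E_G\mathbb E_Ye^{\langle G,Y\rangle/(\sqrt2K)}\le\mathbb Ee^{|G|^2/4}=2^{d/2}.$$
So $\mathbb P(|Y|^2>td)\le2^{d/2}e^{-td/(4K^2)}\le e^{-td/(8K^2)}$ for $t\ge4K^2$, because then $\frac t{8K^2}\ge\frac12>\frac{\log2}2$. Hence
$$\mathbb E(|Y|^2/d)^k\le(4K^2)^k+\int_{4K^2}^\infty kt^{k-1}e^{-td/(8K^2)}\,dt,$$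
and the integral tends to $0$ as $d\to\infty$. So $\limsup_d\mathbb E(|Y|^2/d)^k\le(4K^2)^k=(32/\delta)^k$. By the first inequality in (4), $\mathbb EW_\infty^{2k}\le2k!\,(32/\delta^2)^k$. As $(2k-1)!!=\prod_{j\le k}(2j-1)\ge k!$, we get $\mathbb ES^k\le2(32/\delta^2)^k$ for all $k$. Taking $k$-th roots and $k\to\infty$, $S\le32/\delta^2$ a.s.

**Step 6: the converse.** We must realize every bounded $S$. Let $0\le S\le b$, $\mathbb ES=1$ (so $b\ge1$), and $X=\sqrt S\,G$, $Y=G'$, with $G,G'\sim N(0,I_d)$ and $S,G,G'$ independent. Both are centered, and $\mathbb EX_iX_j=\mathbb ES\cdot\mathbb EG_iG_j$ shows that $X$ is isotropic. For $t>0$ and $|\theta|=1$, $\mathbb P(\langle X,\theta\rangle>t)=\mathbb P(\sqrt S\,\mathsf g>t)\le\mathbb P(\mathsf g>t/\sqrt b)\le e^{-t^2/(2b)}$, and $\mathbb P(\langle Y,\theta\rangle>t)\le e^{-t^2/2}$. So both are $\delta$-subGaussian with $\delta=1/(2b)$. Given $S$ and $G'$, $\langle G,G'\rangle$ has the law of $|G'|\mathsf g$, so $W$ has the law of $\sqrt S\,\mathsf g\,|G'|/\sqrt d$, which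 converges to $\sqrt S\,\mathsf g$ in law, because $|G'|/\sqrt d\to1$ in probability. $\blacksquare$

## 9. The best constant: proof of Theorem 3

By Theorem 2 the upper bound becomes an optimization: how large can $\mathbb P(\sqrt S\,\mathsf g\le-\varepsilon)$ be when $S\ge0$ has mean $1$?

**Step 1: reduce to one function of $s$.** The $\limsup$ is approached along some $d_n\to\infty$. If it is $0$ there is nothing to prove, since $p^*>0$; this covers the case in which admissible pairs exist only for finitely many $d$. Otherwise choose admissible pairs in dimensions $d_n$ with $\mathbb P(W_n\le-\varepsilon)$ tending to it and, after passing to a subsequence, $W_n\to\sqrt S\,\mathsf g$ in law as in Theorem 2. By the portmanteau theorem the $\limsup$ is at most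
$$\mathbb P(\sqrt S\,\mathsf g\le-\varepsilon)=\mathbb Ef(S),\qquad f(s)=\Phi(-\varepsilon/\sqrt s),\quad f(0)=0,\quad\mathbb ES=1.$$
It remains to show $\mathbb Ef(S)\le p^*(\varepsilon)$. We do this by bounding $f$ above by an affine function with the right value at $s=1$.

**Step 2: the line through the origin that touches $f$.** This gives the bound for $\varepsilon\ge u_0$. With $u=\varepsilon/\sqrt s$ and the Mills ratio $R(u)=\Phi(-u)/\varphi(u)$,
$$f'(s)=\frac\varepsilon2s^{-3/2}\varphi(u),\qquad sf'(s)-f(s)=\varphi(u)\Big(\frac u2-R(u)\Big).$$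
For $u>0$, $\Phi(-u)=\int_u^\infty\varphi(x)\,dx<\int_u^\infty\frac xu\varphi(x)\,dx=\varphi(u)/u$, so $R(u)<1/u$ and $R'(u)=uR(u)-1<0$. Thus $\frac u2-R(u)$ is strictly increasing. It is negative at $0$, and at $u=\sqrt2$ it is positive because $\frac u2=\frac1u>R(u)$ there. So $u_0$ exists, is unique, and $u_0<\sqrt2$.

Put $s^*=\varepsilon^2/u_0^2$. If $s<s^*$ then $u>u_0$ and $sf'-f>0$; if $s>s^*$ then $sf'-f<0$. As $(f/s)'=(sf'-f)/s^2$, the ratio $f(s)/s$ is maximal at $s^*$:
$$f(s)\le\ell(s):=s\,\frac{f(s^*)}{s^*}=s\,\frac{u_0^2\,\Phi(-u_0)}{\varepsilon^2}\qquad(s\ge0).$$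
Hence $\mathbb Ef(S)\le u_0^2\Phi(-u_0)/\varepsilon^2$, which is the claim for $\varepsilon\ge u_0$.

**Step 3: the tangent at $s=1$.** This gives the bound for $\varepsilon\le u_0$, that is, $s^*\le1$. Let $t(s)=f(1)+f'(1)(s-1)$. Since $(\log f')'=\frac{\varepsilon^2}{2s^2}-\frac3{2s}\le0$ for $s\ge\varepsilon^2/3$, $f$ is concave on $[\varepsilon^2/3,\infty)$. This interval contains $s^*$, because $u_0^2<2<3$, and hence $1$. So $t\ge f$ on it; in particular $t\ge f$ on $[s^*,\infty)$ and $t(s^*)\ge f(s^*)=\ell(s^*)$. Also $t(0)=f(1)-f'(1)\ge0=\ell(0)$, because $sf'-f\le0$ at $s=1\ge s^*$. Both $t$ and $\ell$ are affine, so $t\ge\ell\ge f$ on $[0,s^*]$. Thus $f\le t$ on $[0,\infty)$, and $\mathbb Ef(S)\le\mathbb Et(S)=t(1)=\Phi(-\varepsilon)$.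

**Step 4: attainment with $Y$ an independent copy of $X$.** Let $\delta\le\min(\frac12,\frac{u_0}{2\varepsilon})$. If $\varepsilon\le u_0$, take $X\sim N(0,I_d)$, which is $\frac12$-subGaussian; then $W\to\mathsf g$ in law and $\mathbb P(W\le-\varepsilon)\to\Phi(-\varepsilon)$, as in Section 2.

If $\varepsilon>u_0$, let $\rho=u_0/\varepsilon<1$ and $X=\zeta\rho^{-1/2}G$ with $\zeta\sim\mathrm{Bernoulli}(\rho)$ independent of $G\sim N(0,I_d)$. Then $X$ is centered, and isotropic because $\mathbb E\zeta^2/\rho=1$. For unit $\theta$ and $t>0$,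
$$\mathbb P(\langle X,\theta\rangle>t)=\rho\,\mathbb P(\mathsf g>t\sqrt\rho)\le e^{-\rho t^2/2},$$
so $X$ is $\frac{u_0}{2\varepsilon}$-subGaussian. With $\zeta'$ an independent copy of $\zeta$, $W\to\zeta\zeta'\rho^{-1}\mathsf g$ in law. The limit has no atom at $-\varepsilon$, so
$$\mathbb P(W\le-\varepsilon)\to\rho^2\,\mathbb P(\mathsf g\le-\varepsilon\rho)=\rho^2\,\Phi(-\varepsilon\rho)=\frac{u_0^2\,\Phi(-u_0)}{\varepsilon^2}.$$

In both cases the convergence is along all $d\to\infty$ and the limit is $p^*(\varepsilon)$, so the $\limsup$ bound is an equality. If $c>p^*(\varepsilon)$, the upper bound says that $\mathbb P[\langle X,Y\rangle\le-\varepsilon\sqrt d]<c$ for all admissible pairs once $d$ is large, which is the Conjecture with $c$ in place of $\frac23$. If $c<p^*(\varepsilon)$ and $\delta\le\min(\frac12,\frac{u_0}{2\varepsilon})$, the vectors of Step 4 violate it for all large $d$. $\blacksquare$
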